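# Almost everywhere divergence of the Rogers–Ramanujan continued fraction on the unit circle

## 1. Four roots of unity, by hand

Write $e(x)=e^{2\pi i x}$, $\phi=\frac{1+\sqrt5}{2}$, $\zeta_5=e(1/5)$, and let $F_0=0$, $F_1=F_2=1,\dots$ be the Fibonacci numbers. An easy induction gives $\phi^{k-2}\le F_k\le \phi^{k-1}$ for $k\ge1$. The object of this lecture is
$$R(q)=\cfrac{q^{1/5}}{1+\cfrac{q}{1+\cfrac{q^2}{1+\cfrac{q^3}{1+\cdots}}}}$$
at points $q=e(t)$ of the unit circle, with the convention $q^{1/5}=e(t/5)$. Another branch of $q^{1/5}$ multiplies everything below by a fixed fifth root of unity, which changes no convergence question.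

To compute, put $s_1(w)=\frac{q^{1/5}}{1+w}$, $s_k(w)=\frac{q^{k-1}}{1+w}$ for $k\ge2$, and $S_n=s_1\circ\dots\circ s_n$. The $n$-th approximant is $R_n=S_n(0)$. I claim
$$S_n(w)=\frac{\tilde P_{n-1}w+\tilde P_n}{Q_{n-1}w+Q_n},\qquad \tilde P_n=q^{1/5}P_n, \tag{1}$$
$$P_{n+1}=P_n+q^nP_{n-1},\quad Q_{n+1}=Q_n+q^nQ_{n-1},\quad (P_0,P_1)=(0,1),\ (Q_0,Q_1)=(1,1),\ Q_{-1}=0. \tag{2}$$
For $n=1$ this reads $q^{1/5}/(w+1)$. If it holds for $n$, then $S_{n+1}(w)=S_n\big(\frac{q^n}{1+w}\big)=\frac{\tilde P_{n-1}q^n+\tilde P_n(1+w)}{Q_{n-1}q^n+Q_n(1+w)}$, which is the formula for $n+1$. The determinant is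
$$P_{n-1}Q_n-P_nQ_{n-1}=(-1)^nq^{n(n-1)/2}, \tag{3}$$
because it is $-1$ for $n=1$, and $P_nQ_{n+1}-P_{n+1}Q_n=-q^n(P_{n-1}Q_n-P_nQ_{n-1})$. By (1), $S_n(\infty)=\tilde P_{n-1}/Q_{n-1}=S_{n-1}(0)=R_{n-1}$ for $n\ge2$.

Take $q=1$ ($t=0$). Then $P_n=F_n$, $Q_n=F_{n+1}$, and $R_n=F_n/F_{n+1}\to1/\phi$.

Take $q=-1$ ($t=\frac12$). The recurrences give $P:0,1,1,2,1,3,2,5,3,\dots$ and $Q:1,1,0,1,1,2,1,3,2,\dots$. The pattern is $P_{2k}=F_k$, $P_{2k+1}=F_{k+2}$, and $Q_{2k}=F_{k-1}$, $Q_{2k+1}=F_{k+1}$ (with $F_{-1}=1$). Indeed $P_{2k+2}=P_{2k+1}-P_{2k}=F_{k+2}-F_k=F_{k+1}$ and $P_{2k+3}=P_{2k+2}+P_{2k+1}=F_{k+3}$, and similarly for $Q$. Even and odd approximants both tend to $q^{1/5}\phi=e(\frac1{10})\phi$, which is $-\zeta_5^3\phi$.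

Take $q$ a primitive fifth root of unity. Then $Q_2=1+q$, $Q_3=1+q+q^2$, and $Q_4=Q_3+q^3Q_2=1+q+q^2+q^3+q^4=0$. Next $Q_5=q^4Q_3=1+q+q^{-1}$. Also $P_2=1$, $P_3=1+q^2$, $P_4=1+q^2+q^{-2}$, and $P_5=P_4+q^4P_3=1+q^2+q^3+q^4+q=0$. So the matrix of one period is diagonal:
$$W=\begin{pmatrix}P_4&P_5\\Q_4&Q_5\end{pmatrix}=\begin{pmatrix}1+q^2+q^{-2}&0\\0&1+q+q^{-1}\end{pmatrix}.$$
Since $q^n$ has period $5$, $S_{5k}$ is $q^{1/5}$ times the Möbius map of $W^k$. We have $2\cos\frac{2\pi}5=\frac1\phi$ and $2\cos\frac{4\pi}5=-\phi$. For $q=e(1/5)$ this gives $W=\mathrm{diag}(-\frac1\phi,\phi)$ and $S_{5k}(w)=q^{1/5}(-\phi^{-2})^kw$. For $q=e(2/5)$ it gives $W=\mathrm{diag}(\phi,-\frac1\phi)$ and $S_{5k}(w)=q^{1/5}(-\phi^{2})^kw$.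

In both cases $R_{5k}=S_{5k}(0)=0$ and $R_{5k-1}=S_{5k}(\infty)=\infty$ for all $k\geq 1$, so $\lim R_n$ does not exist. Yet for $q=e(1/5)$ the map $S_{5k}$ sends every point except $\infty$ towards $0$. The approximants look at the two worst points, $0$ and $\infty$. A fair notion of convergence should say "the limit is $0$" here, and "the limit is $\infty$" at $e(2/5)$.

So near $t=0,\frac12,\frac15,\frac25$ the continued fraction is pulled towards the four different values $\frac1\phi$, $-\zeta_5^3\phi$, $0$, $\infty$. An irrational $t$ is close to many rationals, and each wants to impose its own value. Which one wins, or does none?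

## 2. Two notions of convergence and the two theorems

A nonzero vector $(x,y)$ represents the point $[x:y]=x/y$ of $\widehat{\mathbb C}=\mathbb C\cup\{\infty\}$. The norm $\|\cdot\|$ of a vector is Euclidean, while $\|x\|$ for a real number is the distance to $\mathbb Z$. The chordal metric is
$$d([x:y],[x':y'])=\frac{2|xy'-x'y|}{\|(x,y)\|\,\|(x',y')\|};\qquad\text{for example } d(0,\infty)=2,\ d(0,1)=\sqrt2 .$$

**Definition (classical convergence).** $R$ converges classically at $q$ if $\lim_n R_n(q)$ exists in $\widehat{\mathbb C}$.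

**Definition (general convergence, Jacobsen).** $R$ converges generally at $q$ to $f\in\widehat{\mathbb C}$ if there are sequences $\{v_n\},\{w_n\}$ in $\widehat{\mathbb C}$ with $\liminf_n d(v_n,w_n)>0$ and $\lim S_n(v_n)=\lim S_n(w_n)=f$. It diverges generally if it does not converge generally.

Example: at $q=e(1/5)$, $R$ converges generally to $0$. Write $n=5k+r$ with $k\ge1$, $0\le r\le4$. By periodicity $S_n=S_{5k}\circ\sigma_r$, where $\sigma_r$ is a Möbius map depending only on $r$. Put $v_n=\sigma_r^{-1}(0)$ and $w_n=\sigma_r^{-1}(1)$. There are only five pairs, each of distinct points, so $d(v_n,w_n)$ is bounded below. Moreover $S_n(v_n)=S_{5k}(0)=0$ and $S_n(w_n)=q^{1/5}(-\phi^{-2})^k\to0$.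

Classical convergence implies general convergence: take $v_n=0$, $w_n=\infty$ and use $S_n(0)=R_n$, $S_n(\infty)=R_{n-1}$. Hence general divergence implies classical divergence, and general divergence is the thing to prove.

For irrational $t\in(0,1)$ write $t=[0;a_1,a_2,\dots]$ with convergents $c_i/d_i$, where $(c_{-1},d_{-1})=(1,0)$ and $(c_0,d_0)=(0,1)$. The paper "On The Divergence Of The Rogers-Ramanujan Continued Fraction On The Unit Circle" (http://www.wcupa.edu/sciences-mathematics/mathematics/jMcLaughlin/documents/rogramn.pdf), from which the problem comes, considers $\mathcal E=\{t:a_{i+1}\ge\phi^{d_i}\text{ infinitely often}\}$. The known results there are as follows. The set $\mathcal E$ is uncountable of measure zero, and $R(e(t))$ diverges for $t\in\mathcal E$. General convergence fails on an uncountable subset of the corresponding points. At every root of unity, $R$ converges generally. The problem is to prove or disprove that $R$ diverges,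 classically and generally, almost everywhere on the circle. The statement is true.

**Theorem 1.** For almost every $t\in(0,1)$, $R(e(t))$ does not converge generally, hence does not converge classically.

For coprime $0<c<m$ let $A(c/m)$ be the sum of the partial quotients of $c/m$. The two expansions $[\dots,a]=[\dots,a-1,1]$ have the same sum; for instance $\frac25=[0;2,2]=[0;2,1,1]$ and $A(\frac25)=4$. For irrational $t$ put $A_i=a_1+\dots+a_i$, so that $A_i=A(c_i/d_i)$ when $d_i\ge2$. Since $d_i=a_id_{i-1}+d_{i-2}\le(a_i+1)d_{i-1}$, we have $m\le\prod(1+a_k)\le e^{A(c/m)}$, that is, $\log m\le A(c/m)$.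

**Theorem 2.** Let $V=\{0,\infty\}\cup\{\zeta_5^k\phi^{-1}\}_k\cup\{-\zeta_5^k\phi\}_k$ (12 points). There is a bijection $f$ from the nonzero vectors of $\mathbb F_5^2$ modulo $\pm1$ onto $V$ such that, writing $f_i=f(\pm(c_i,d_i)\bmod5)$:

(i) If $t$ is irrational, $d_i\ge5$ and $a_{i+1}\ge2\cdot10^6A_i$, then with $n=200A_id_i$, for all $v\ne w$ in $\widehat{\mathbb C}$,
$$\min\{d(S_n(v),f_i),\,d(S_n(w),f_i)\}\le\frac{16\,e^{-24A_i}}{d(v,w)}.$$

(ii) If (i) applies for infinitely many $i$ and $R(e(t))$ converges generally to $g$, then $g\in V$ and $f_i=g$ for all but finitely many of these $i$. If two different values $f_i$ each occur for infinitely many such $i$, then $R$ diverges generally and classically at $e(t)$.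

(iii) For a.e. $t$, and also for a residual set of $t$, every $f\in V$ equals $f_i$ for infinitely many $i$ as in (i). For all such $t$, $R(e(t))$ diverges in both senses, and the limit points of $(R_n(e(t)))$ include all twelve points of $V$.

## 3. Perturbing a root of unity, and the null sets this produces

To see which inequalities on digits hold infinitely often, recall the law of a digit given its predecessors. Let $\mathbb P$ be Lebesgue measure on $(0,1)$ and $\mathcal F_i=\sigma(a_1,\dots,a_i)$. On the cylinder of given $a_1,\dots,a_i$ we have $t=\frac{c_i+c_{i-1}\xi}{d_i+d_{i-1}\xi}$ with $\xi\in(0,1)$ and $a_{i+1}=\lfloor1/\xi\rfloor$. Since $c_{i-1}d_i-c_id_{i-1}=\pm1$, the part with $\xi\le x$ has length $\frac{x}{d_i(d_i+d_{i-1}x)}$. With $s=d_{i-1}/d_i\in[0,1]$ this gives $\mathbb P(\xi\le x\mid\mathcal F_i)=\frac{(1+s)x}{1+sx}$. Therefore, for integers $z,k\ge1$,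
$$\mathbb P(a_{i+1}\ge z\mid\mathcal F_i)=\tfrac{1+s}{z+s}\in\big[\tfrac1z,\tfrac2z\big], \tag{4}$$
$$\tfrac1{(k+1)(k+2)}\le\mathbb P(a_{i+1}=k\mid\mathcal F_i)=\tfrac{1+s}{(k+s)(k+1+s)}\le\tfrac2{k(k+1)}. \tag{5}$$

The first thing to try is direct perturbation. Let $q=e(c/m+\delta)$ with $\delta$ real and $\zeta=e(c/m)$. By (2),
$$\begin{pmatrix}P_{n-1}&P_n\\Q_{n-1}&Q_n\end{pmatrix}=\begin{pmatrix}0&1\\1&1\end{pmatrix}\prod_{k=1}^{n-1}\begin{pmatrix}0&q^k\\1&1\end{pmatrix}.$$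
Each factor has operator norm at most $\phi$: its entries are bounded in modulus by those of $\begin{pmatrix}0&1\\1&1\end{pmatrix}$, which is symmetric of norm $\phi$. Replace $q$ by $\zeta$ in one factor at a time and use $|q^k-\zeta^k|\le2\pi k|\delta|$. The product changes by at most $\sum_{k<n}2\pi k|\delta|\phi^{n-1}\le\pi n^2|\delta|\phi^{n-1}$. To see any of the periodic behavior at $\zeta$ we need $n\ge m$, and then this bound asks for $|\delta|$ of order $\phi^{-m}$. For $c/m=c_i/d_i$, where $|\delta|<\frac1{a_{i+1}d_i^2}$, that means $a_{i+1}$ exponential in $d_i$, a condition of the type that defines $\mathcal E$. Such a condition holds infinitely often only on a null set: by (4), $\mathbb P(a_{i+1}\ge\phi^{d_i}\mid \mathcal F_i)\le2\phi^{-d_i}\le2\phi^{-F_{i+1}}$, which is summable, and Borel–Cantelli applies.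

The estimate is wasteful. In Section 1 the period matrix had growth rate $\phi$ per period of length $1$, $2$, $5$, not $\phi$ per step. So set $n=Km$. We shall prove in Lemma 2 that $|P_n|,|Q_n|\le\phi^Ke^{13A+K/5}$, with $A=A(c/m)$, and not only at $\zeta$ but for all complex $|\delta|\le\frac1{100Km^2}$.

The second thing to try combines this with analyticity. At $q=e(1/5)$, $n=5K$, the first row of the matrix is $(\tilde P_{n-1},\tilde P_n)=(q^{1/5}(-1/\phi)^K,0)$, exponentially small. This smallness is the pull to $f=0$. For general $c/m$ we shall find a unit vector $(u_0,u_1)$ such that $L_p=u_0q^{1/5}P_p-u_1Q_p$ is at most $\phi^{-K}e^{O(A)+K/5}$ at $\delta=0$ ($p=n-1,n$). Suppose we know only that $L_p$ is holomorphic, bounded by $\phi^Ke^{O(A)+K/5}$ on $|\delta|\leq\rho$, and tiny at the center. The Schwarz lemma then gives smallness for $|\delta|/\rho\le\phi^{-K}e^{-O(A)-K/5}$. Since $K$ has to be a multiple of $A$ to beat the losses $e^{O(A)}$,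 this asks for $a_{i+1}\ge e^{cA_i}$ with some $c>0$. By (4) the probabilities are at most $2e^{-cA_i}\le2e^{-ci}$, and again we get a null set.

What can be afforded is $a_{i+1}\ge BA_i$ with a constant $B$. Lemma 6 will show that this happens infinitely often for a.e. $t$, because $\sum_r1/A_{4r}$ diverges. So the loss in passing from $\delta=0$ to real $\delta$ must be only a constant factor in the radius.

The way past this is that $L_p$ is tiny on a whole segment $\delta\in i(0,\rho]$, a slit running vertically into the region $|q|<1$ where the Rogers–Ramanujan functions live and are modular. A slit has positive harmonic measure. The two-constants argument then transfers the smallness to real $\delta$ with $|\delta|\le\rho/100$: in the exponent, $-K\log\phi$ is replaced by $-\frac57K\log\phi$, which with $K=200A$ still beats the errors $16A+\frac K5$. Sections 4 and 5 give the bound on the disc, Sections 6 and 7 the bound on the slit, Section 8 the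 transfer, and Sections 9 and 10 the measure theory and the conclusion.

## 4. Products of sines along a rational rotation

For $\zeta=e(c/m)$ we have $|1-\zeta^k|=|2\sin(\pi kc/m)|$, and $\prod_{s=1}^{m-1}(1-\zeta^s)=m$ (put $z=1$ in $\frac{z^m-1}{z-1}$). Write $(x;q)_N=\prod_{k=0}^{N-1}(1-xq^k)$. For example, with $\zeta=e(2/5)$ the four factors pair up with product $5$, so $|(\zeta;\zeta)_2|=\sqrt5$. Partial products could be wild in principle; the next lemma controls them by $A$.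

**Lemma 1.** For coprime $0<c<m$, $\zeta=e(c/m)$, $A=A(c/m)$ and $0\le N<m$: $\big|\log|(\zeta;\zeta)_N|\big|\le3A$.

Put $\Sigma_N(t)=\sum_{n\le N}\log|2\sin\pi nt|$, so $\log|(\zeta;\zeta)_N|=\Sigma_N(c/m)$. The plan is to relate $\Sigma_N(t)$ to a shorter sum at $1/t$, and so to run the Euclidean algorithm.

**Step 1: a function whose differences are log-sines.** We want $J$ with $J(x+t)-J(x)=\log(2\sin\pi x)$ and, at the same time, a good difference in the direction $1$. For $0<t<1$ and $|s|<1+t$ let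
$$h(s)=\int_0^\infty\Big[\frac{\sinh(su)}{2\sinh u\,\sinh tu}-\frac s{2tu}\Big]\frac{du}u .$$
As $u\to0$ both terms in the bracket are $\frac s{2tu}(1+O(u^2))$, so the bracket is $O(u)$. For $u\ge1$ the integrand is $O(e^{-(1+t-s_0)u}+u^{-2})$ if $|s|\le s_0<1+t$. Both bounds are uniform on $|s|\le s_0$, so $h$ is well defined, continuous and odd. Put $J(x)=h(1+t-2x)$ for $0<x<1+t$. Then $J$ is continuous and $J(1+t-x)=-J(x)$.

**Step 2: the auxiliary integral.** For $0<x<1$ let $I(x)=\int_0^\infty\big[\frac{\cosh((1-2x)u)}{\sinh u}-\frac1u\big]\frac{du}u$. It converges locally uniformly in the same way, and so does its $x$-derivative. By the classical formula $\int_0^\infty\frac{\sinh au}{\sinh u}du=\frac\pi2\tan\frac{\pi a}2$ ($|a|<1$),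
$$I'(x)=-2\int_0^\infty\frac{\sinh((1-2x)u)}{\sinh u}du=-\pi\tan\tfrac{\pi(1-2x)}2=-\pi\cot\pi x .$$
To fix the constant use $\frac1{\sinh u}=\frac1u+\sum_{k\ge1}\frac{2(-1)^ku}{u^2+\pi^2k^2}$:
$$I(\tfrac12)=\int_0^\infty2\sum_{k\ge1}\frac{(-1)^k}{u^2+\pi^2k^2}\,du=\sum_{k\ge1}2(-1)^k\frac{\pi}{2\pi k}=\sum_{k\ge1}\frac{(-1)^k}k=-\log2 .$$
Termwise integration is legitimate: the series alternates with decreasing terms, so its partial sums are bounded by $2/(u^2+\pi^2)$, and dominated convergence applies. Hence $I(x)=-\log(2\sin\pi x)$.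

**Step 3: the two difference equations.** For $0<x<1$, $J(x+t)-J(x)=h(1-t-2x)-h(1+t-2x)$. By $\sinh a-\sinh b=2\cosh\frac{a+b}2\sinh\frac{a-b}2$, the difference of the hyperbolic terms is $\frac{2\cosh((1-2x)u)\sinh(-tu)}{2\sinh u\sinh tu}=-\frac{\cosh((1-2x)u)}{\sinh u}$, and the linear terms contribute $+\frac{2t}{2tu}=\frac1u$. So the difference is $-I(x)$. Likewise, for $0<x<t$, $J(x+1)-J(x)=h(t-1-2x)-h(1+t-2x)$ has integrand $-\frac{\cosh((t-2x)u)}{\sinh tu}+\frac1{tu}$, and replacing $u$ by $u/t$ gives $-I(x/t)$. Thus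
$$J(x+t)-J(x)=\log(2\sin\pi x)\ (0<x<1),\qquad J(x+1)-J(x)=\log(2\sin\tfrac{\pi x}t)\ (0<x<t). \tag{6}$$

**Step 4: the recursion.** Let $t=c/m$, $1\le N<m$, $x_n=\{nt\}\in(0,1)$ for $n\le N$. By (6), regrouping,
$$\Sigma_N(t)=\sum_{n\le N}\big(J(x_n+t)-J(x_n)\big)=J(x_N+t)-J(x_1)+\sum_{n=1}^{N-1}\big(J(x_n+t)-J(x_{n+1})\big).$$
For $n+1\le N<m$, $(n+1)t\notin\mathbb Z$, so $x_n+t\ne1$. If $x_n+t<1$, then $x_{n+1}=x_n+t$ and the term vanishes. If $x_n+t>1$, then $x_{n+1}=x_n+t-1=(n+1)t-l\in(0,t)$ with $l=\lfloor(n+1)t\rfloor$, and the second relation in (6) at $x=x_{n+1}$ gives $\log|2\sin\pi(n+1-\frac lt)|=\log|2\sin(\pi l/t)|$. As $t<1$, the floor $\lfloor nt\rfloor$ starts at $0$ and increases by $0$ or $1$, so each $l=1,\dots,L:=\lfloor Nt\rfloor$ occurs exactly once. As $x_1=t$,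
$$\Sigma_N(t)=\Sigma_L(1/t)+J(y)-J(t),\qquad y=\{Nt\}+t\in(t,1+t). \tag{7}$$

**Step 5: bounds for $J$.** Subtract the two relations (6) and let $x\to0^+$: $J(1)-J(t)=\lim\log\frac{\sin(\pi x/t)}{\sin\pi x}=\log\frac1t$. Since $J(1)=-J(t)$, this gives $J(t)=\frac12\log t$. On $[0,1+t)$ the integrand of $h$ is convex in $s$, so $h$ is convex. As $h(0)=0$ and $h(1-t)=J(t)\le0$, we get $h\le0$ on $[0,1-t]$. For a lower bound with $s\ge0$, use $\sinh su\ge su$ and $\sinh tu\le t\sinh u$: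
$$h(s)\ge\frac s2\int_0^\infty\Big[\frac1{\sinh u\sinh tu}-\frac1{tu^2}\Big]du\ge-\frac s{2t}\int_0^\infty\Big[\frac1{u^2}-\frac1{\sinh^2u}\Big]du=-\frac s{2t}\Big[\coth u-\frac1u\Big]_0^\infty=-\frac s{2t}.$$
For $y\in[t,1+t)$ put $s=1+t-2y\in(-(1+t),1-t]$. If $s\ge0$, then $J(y)=h(s)\le0$. If $s<0$, then $J(y)=-h(|s|)\le\frac{|s|}{2t}\le\frac{1+t}{2t}\le\frac1t$. Inserting this in (7), and using $\log\frac1t\le\frac1t$,
$$\Sigma_N(t)\le\Sigma_L(1/t)+\frac1t+\frac12\log\frac1t\le\Sigma_L(\{1/t\})+\frac3{2t}.$$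

**Step 6: iteration, and the lower bound.** We have $L\le\lfloor(m-1)c/m\rfloor\le c-1$. If $L\ge1$, then $c\ge2$, and $\{1/t\}=\{m/c\}\in(0,1)$ has denominator $c>L$, so the inequality applies again. Iterate along $t_0=t$, $t_{k+1}=\{1/t_k\}$ until $L=0$, where the sum is empty; denominators decrease, so this stops. With $a_{k+1}=\lfloor1/t_k\rfloor$ we have $\frac1{t_k}\le a_{k+1}+1\le2a_{k+1}$, so the total cost is at most $\frac32\sum2a_{k+1}\le3A$. Hence $\Sigma_N(c/m)\le3A$, also trivially for $N=0$. Finally, the full product is $m$ and the factors are symmetric under $n\mapsto m-n$, so $\Sigma_N+\Sigma_{m-1-N}=\log m\ge0$. Hence $\Sigma_N\ge-\Sigma_{m-1-N}\ge-3A$. $\square$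

## 5. The size of $P_n$ and $Q_n$ on a complex disc around $c/m$

We need closed formulas. Let $\binom Nj_q=\frac{(q;q)_N}{(q;q)_j(q;q)_{N-j}}$ for $0\le j\le N$, and $0$ for $j<0$ or $j>N$. This is a polynomial in $q$ with nonnegative coefficients, with $\binom Nj_q=\binom{N-1}j_q+q^{N-j}\binom{N-1}{j-1}_q$ for $N\ge1$. Example: $\binom31_q=1+q+q^2$, which vanishes at the primitive cube roots of unity. Then
$$Q_n=\sum_{0\le 2j\le n}q^{j^2}\binom{n-j}j_q\ (n\ge0),\qquad P_n=\sum_{0\le2j\le n-1}q^{j^2+j}\binom{n-1-j}j_q\ (n\ge1). \tag{8}$$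
The values at $n=0,1$ for $Q$ and $n=1,2$ for $P$ are right. If $Q_n$ now denotes the sum, the $q$-Pascal rule with $N=n+1-j$ gives $Q_{n+1}-Q_n=\sum_jq^{j^2+n+1-2j}\binom{n-j}{j-1}_q=q^n\sum_jq^{(j-1)^2}\binom{n-1-(j-1)}{j-1}_q=q^nQ_{n-1}$. For $P$ take $N=n-j$: $P_{n+1}-P_n=\sum_jq^{j^2+j+n-2j}\binom{n-1-j}{j-1}_q=q^nP_{n-1}$, because $j^2-j=(j-1)^2+(j-1)$. Check: $Q_3=1+q\binom21_q=1+q+q^2$, as in Section 1.

**Standing notation for Sections 5–8.** $m\ge5$, $\gcd(c,m)=1$, $0<c<m$, $\zeta=e(c/m)$, $A=A(c/m)$. Since $A\ge\log5$ is an integer, $A\ge2$. Further $\sigma=\frac1{100}$, $K=200A$, $n=Km$, $\rho=\frac\sigma{Km^2}=\frac1{20000Am^2}$, $D=\{|\delta|<\rho\}$, $\tau=c/m+\delta$, $q=e(\tau)$, $q^\alpha:=e(\alpha\tau)$, $p\in\{n-1,n\}$.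

**Lemma 2.** For $|\delta|\le\rho$: $|P_p|,|Q_p|\le\phi^Ke^{13A+K/5}$.

Let $0<|\delta|\le\rho$ and $N=lm+r\le Km$, $0\le r<m$. We first estimate $(q;q)_N$, then the $q$-binomials, then sum.

**Step 1: a factor with $m\nmid k$, $k\le N$.** Compare $1-q^k$ with $1-\zeta^k$. Put $s=k\delta$. Then $|s|\le Km\rho=\sigma/m\le\frac1{500}$, and $1-q^k=(1-\zeta^k)(1-w)$ with $w=\frac{\zeta^k}{1-\zeta^k}(e(s)-1)$. With $z=2\pi is$, $|z|\le0.0126$, $e^{|z|}\le1.013$, we have $|e(s)-1|\le|z|e^{|z|}\le6.4|s|$ and $|e(s)-1-2\pi is|\le\frac12|z|^2e^{|z|}\le21|s|^2$. Since $\sin\pi x\ge2x$ on $[0,\frac12]$, $|1-\zeta^k|\ge4\|kc/m\|\ge4/m$. So $|w|\le1.6|s|/\|kc/m\|\le0.016$, whence $|\log|1-w|+\mathrm{Re}\,w|\le\frac{|w|^2}{2(1-|w|)}\le|w|^2$. Finally $\frac{\zeta^k}{1-\zeta^k}=-\frac12+\frac i2\cot\frac{\pi kc}m$, so the main part of $w$ is $2\pi is\big(-\frac12+\frac i2\cot\frac{\pi kc}m\big)=-\pi is-\pi s\cot\frac{\pi kc}m$, and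
$$\log|1-q^k|=\log|1-\zeta^k|-\pi k\,\mathrm{Im}\,\delta+\pi k\cot\tfrac{\pi kc}m\,\mathrm{Re}\,\delta+\mu_k .$$
Here, using $\|kc/m\|\le\frac12$ (so $\frac{21}{4\|kc/m\|}\le\frac{21}{8\|kc/m\|^2}$ and $2.56+2.625<8$),
$$|\mu_k|\le\frac{2.56|s|^2}{\|kc/m\|^2}+\frac{21|s|^2}{4\|kc/m\|}\le\frac{8|s|^2}{\|kc/m\|^2}\le\frac{8\sigma^2}{(m\|kc/m\|)^2}.$$

**Step 2: sum over $k\le N$, $m\nmid k$.** These $k$ lie in the blocks $bm<k<(b+1)m$, $0\le b\le K-1$. In one block $m\|kc/m\|$ takes each positive integer value at most twice, so $\sum(m\|kc/m\|)^{-2}\le2\cdot\frac{\pi^2}6$ and $\sum|\mu_k|\le16\sigma^2\frac{\pi^2}6K\le27\sigma^2K$.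

The $\mathrm{Im}\,\delta$ terms total at most $\pi|\delta|(Km)^2\le\pi\sigma K$.

The cotangent terms need cancellation: $\sum_{s'=1}^{m-1}\cot\frac{\pi s'c}m=0$ by $s'\mapsto m-s'$. Write $k=bm+s'$. A complete block therefore contributes only $\sum_{s'}s'\cot\frac{\pi s'c}m$ to $\sum k\cot\frac{\pi kc}m$. This is at most $mT$ in modulus, where, since multiplication by $c$ permutes residues and $|\cot\pi x|\le\frac1{\pi\|x\|}$,
$$T=\sum_{s'=1}^{m-1}\big|\cot\tfrac{\pi s'}m\big|\le2\sum_{1\le s'\le m/2}\frac m{\pi s'}\le\frac{2m}\pi(1+\log m).$$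
The $l\le K$ complete blocks give at most $KmT$. An incomplete block is present only if $r\ge1$, hence $l<K$, and gives at most $(l+1)mT\le KmT$. Altogether the cotangent terms are at most $\pi|\delta|\cdot2KmT\le4\sigma(1+\log m)$.

**Step 3: factors with $k=bm$, $1\le b\le l$.** Here $q^{bm}=e(bm\delta)$ and $|bm\delta|\le\sigma/m$. With $z=2\pi ibm\delta$, $|\frac{e^z-1}z-1|\le\frac12|z|e^{|z|}\le0.51|z|$, so $|1-e(bm\delta)|=2\pi bm|\delta|e^{\beta_b}$ with $|\beta_b|\le0.52|z|\le7bm|\delta|\le7\sigma/m$. Then $\sum_b|\beta_b|\le7\sigma K/m\le1.4\sigma K$.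

**Step 4: combine.** We have $\prod_{k\le N,\,m\nmid k}|1-\zeta^k|=m^l|(\zeta;\zeta)_r|$, whose last factor is controlled by Lemma 1, and $\prod_{b\le l}2\pi bm|\delta|=(2\pi m|\delta|)^l\,l!$. Since $0.27+\pi+1.4<5$ (note $27\sigma^2=0.27\sigma$), and $4\sigma(1+\log m)\le0.04(1+A)\le0.06A\le A$,
$$\Big|\log|(q;q)_N|-l\log(2\pi m^2|\delta|)-\log l!\Big|\le3A+5\sigma K+4\sigma(1+\log m)\le4A+\tfrac K{20}. \tag{9}$$

**Step 5: $q$-binomials.** Let $0\le j\le N\le Km$ and write $N=l_1m+r_1$, $j=l_2m+r_2$, $N-j=l_3m+r_3$ with remainders in $[0,m)$. Then $l_1=l_2+l_3+\nu$ with a carry $\nu\in\{0,1\}$. Applying (9) three times, and $\frac{l_1!}{l_2!l_3!}=l_1^\nu\binom{l_2+l_3}{l_2}$,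
$$\Big|\binom Nj_q\Big|\le(2\pi m^2|\delta|l_1)^\nu\binom{l_2+l_3}{l_2}e^{12A+3K/20}\le\binom{l_2+l_3}{l_2}e^{12A+3K/20},$$
since $2\pi m^2|\delta|l_1\le2\pi\frac\sigma KK<1$. By continuity the bound holds at $\delta=0$ too. (A carry corresponds to vanishing at $\delta=0$, as in $\binom31_q$ at a cube root of unity.)

**Step 6: sum (8).** In $Q_p$ the term $j$ has $N=p-j$, $N-j=p-2j\ge0$. From $2j+(p-2j)=p\le Km$ we get $2l_2+l_3\le K$, hence $\binom{l_2+l_3}{l_2}\le\binom{K-l_2}{l_2}$. Also $j\le\frac{Km}2$, so $|q^{j^2}|\le e^{2\pi|\delta|(Km)^2/4}\le e^{\pi\sigma K/2}\le e^{K/50}$. Each $l_2$ comes from at most $m\le e^A$ values of $j$. With $\sum_l\binom{K-l}l=F_{K+1}\le\phi^K$,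
$$|Q_p|\le m\,e^{12A+3K/20+K/50}\sum_l\binom{K-l}l\le e^{13A+K/5}\phi^K .$$
For $P_p$ the term $j$ has $N=p-1-j$, $2j+(N-j)=p-1\le Km$, and $j^2+j\le\frac{(p-1)(p+1)}4\le\frac{p^2}4$ for $j\le\frac{p-1}2$, so the same estimates apply. $\square$

## 6. The Rogers–Ramanujan functions as a two-dimensional modular vector

To find a small combination of $P_p$ and $Q_p$ we look inside the disc. For $|q|<1$ let $X_k(q)=\sum_{j\ge0}\frac{q^{j^2+kj}}{(q;q)_j}$. Since $\frac{1-q^j}{(q;q)_j}=\frac1{(q;q)_{j-1}}$, shifting $j$ gives $X_k=X_{k+1}+q^{k+1}X_{k+2}$. It follows that for $k\ge0$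
$$X_0=Q_kX_k+q^kQ_{k-1}X_{k+1},\qquad P_kX_0-Q_kX_1=E_k:=(-1)^{k+1}q^{k(k+1)/2}X_{k+1}. \tag{10}$$
The first identity is trivial for $k=0$. Substituting $X_k=X_{k+1}+q^{k+1}X_{k+2}$ turns it into $(Q_k+q^kQ_{k-1})X_{k+1}+q^{k+1}Q_kX_{k+2}$, the case $k+1$. For the second, $k=0$ reads $-X_1=-X_1$ and $k=1$ reads $X_0-X_1=qX_2$. The left side satisfies $E_{k+1}=E_k+q^kE_{k-1}$ by (2). So does the right side, because $E_k+q^kE_{k-1}=(-1)^{k+1}q^{k(k+1)/2}(X_{k+1}-X_k)=(-1)^{k+2}q^{k(k+1)/2+k+1}X_{k+2}$.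

So the left side of the second identity in (10) is a linear form in $P_k,Q_k$ whose value is very small. Its coefficients $X_0,X_1$ depend on $q$, but modularity tells us what they look like near $c/m$. Put $G=X_0$, $H=X_1$ and, for $\mathrm{Im}\,\tau>0$,
$$\mathbf X(\tau)=\begin{pmatrix}\mathbf X_0\\\mathbf X_1\end{pmatrix}=\begin{pmatrix}q^{-1/60}G(q)\\q^{11/60}H(q)\end{pmatrix},\qquad q^\alpha=e(\alpha\tau).$$

**Step 1: theta functions.** We express $\mathbf X$ by functions to which Poisson summation applies. The Rogers–Ramanujan identities say $G=\frac1{(q;q^5)_\infty(q^4;q^5)_\infty}$ and $H=\frac1{(q^2;q^5)_\infty(q^3;q^5)_\infty}$. Hence $(q;q)_\infty G=(q^2;q^5)_\infty(q^3;q^5)_\infty(q^5;q^5)_\infty$, and similarly for $H$. Jacobi's triple product $\sum_n(-1)^nz^nQ^{n(n-1)/2}=(z;Q)_\infty(Q/z;Q)_\infty(Q;Q)_\infty$ with $Q=q^5$ and $z=q^3$, respectively $z=q^4$, gives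
$$(q;q)_\infty G=\sum_{n}(-1)^nq^{n(5n+1)/2},\qquad(q;q)_\infty H=\sum_n(-1)^nq^{n(5n+3)/2}.$$
Now $\frac{(10n+1)^2}{40}=\frac{n(5n+1)}2+\frac1{40}$, $\frac{(10n+3)^2}{40}=\frac{n(5n+3)}2+\frac9{40}$, $\frac1{40}-\frac1{24}=-\frac1{60}$ and $\frac9{40}-\frac1{24}=\frac{11}{60}$. With Dedekind's $\eta=q^{1/24}(q;q)_\infty$ this says $\mathbf X=(\theta_1,\theta_3)^T/\eta$, where $\theta_a(\tau)=\sum_n(-1)^nq^{(10n+a)^2/40}$.

**Step 2: behavior under $\tau\mapsto-1/\tau$.** Let $a$ be odd and first $\tau=iw$, $w>0$. Then $\theta_a(-1/\tau)=\sum_n\psi(n)$ with $\psi(x)=e^{\pi ix}e^{-\pi(10x+a)^2/(20w)}$. Substituting $y=10x+a$ and writing $b=2k-1$,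
$$\hat\psi(k)=\tfrac1{10}\int_{\mathbb R}e^{-\pi y^2/(20w)}e^{-2\pi i(k-\frac12)(y-a)/10}\,dy=\tfrac1{10}(20w)^{1/2}\,e(\tfrac{ab}{20})\,e^{-\pi wb^2/20},$$
and $e^{-\pi wb^2/20}=q^{b^2/40}$. Poisson summation and averaging over $b\mapsto-b$ give $\theta_a(-1/\tau)=\frac{(20w)^{1/2}}{10}\sum_{b\text{ odd}}\cos\frac{\pi ab}{10}\,q^{b^2/40}$. Split by $b=10n+r$: $\cos\frac{\pi ab}{10}=(-1)^n\cos\frac{\pi ar}{10}$ as $a$ is odd, and this vanishes for $r=5$. The classes $r=1,3$ give $\cos\frac{\pi a}{10}\theta_1+\cos\frac{3\pi a}{10}\theta_3$, and the classes $r=-1,-3$ give the same by $b\mapsto-b$. As $\frac{2\sqrt{20}}{10}=\frac2{\sqrt5}$,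
$$\theta_a(-1/\tau)=\tfrac2{\sqrt5}(\tau/i)^{1/2}\big[\cos\tfrac{\pi a}{10}\theta_1(\tau)+\cos\tfrac{3\pi a}{10}\theta_3(\tau)\big],$$
and by analytic continuation this holds in the whole half-plane. Divide by $\eta(-1/\tau)=(\tau/i)^{1/2}\eta(\tau)$ and use $\cos\frac\pi{10}=\sin\frac{2\pi}5$, $\cos\frac{3\pi}{10}=\sin\frac\pi5$, $\cos\frac{9\pi}{10}=-\sin\frac{2\pi}5$. With $T:\tau\mapsto\tau+1$ and $S:\tau\mapsto-1/\tau$,
$$\mathbf X(\tau+1)=U_T\mathbf X,\ \ U_T=\mathrm{diag}(e(-\tfrac1{60}),e(\tfrac{11}{60}));\qquad\mathbf X(-\tfrac1\tau)=U_S\mathbf X,\ \ U_S=\tfrac2{\sqrt5}\begin{pmatrix}\sin\frac{2\pi}5&\sin\frac\pi5\\\sin\frac\pi5&-\sin\frac{2\pi}5\end{pmatrix}. \tag{11}$$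
Both matrices are unitary, since $\sin^2\frac\pi5+\sin^2\frac{2\pi}5=\frac54$.

**Step 3: the representation.** As $\tau\to i\infty$, $\mathbf X_0\to\infty$ and $\mathbf X_1\to0$, and neither vanishes identically, so the two components are linearly independent. Since $S,T$ generate $PSL_2(\mathbb Z)$, for each $\gamma$ there is a matrix $U_\gamma$ with $\mathbf X(\gamma\tau)=U_\gamma\mathbf X(\tau)$. It is unique by independence and unitary, and $\gamma\mapsto U_\gamma\in U(2)$ is a homomorphism on $PSL_2(\mathbb Z)$.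

**Definition (cusp value).** For $\gamma=\begin{pmatrix}c&c'\\m&m'\end{pmatrix}\in SL_2(\mathbb Z)$ let $u=(u_0,u_1)=U_\gamma e_1$, a unit vector, and $f(\gamma)=u_1/u_0\in\widehat{\mathbb C}$. Two matrices with the same first column up to sign differ, up to sign, by a power of $T$ on the right, and $U_Te_1\parallel e_1$. So $f$ depends only on $\pm(c,m)$, and we write $f(c/m)$.

**Lemma 3.** $f(c/m)$ depends only on $\pm(c,m)\bmod5$, and distinct classes give distinct values. The twelve values form $V$.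

**Step 4: the projective image is $A_5$ (proof of Lemma 3).** The point is that $U_T^5=e(-\frac1{12})\cdot1$ is scalar. So the induced map $PSL_2(\mathbb Z)=\langle S,T\mid S^2,(ST)^3\rangle\to PU(2)$ kills the normal closure $\mathcal N$ of $T^5$. By the classical presentation, $PSL_2(\mathbb Z)/\mathcal N=\langle S,T\mid S^2,(ST)^3,T^5\rangle\cong A_5$ has order $60$. Let $\bar\Gamma(5)$ be the kernel of $PSL_2(\mathbb Z)\to PSL_2(\mathbb F_5)$. Then $\mathcal N\subset\bar\Gamma(5)$, and since $SL_2(\mathbb Z)\to SL_2(\mathbb F_5)$ is onto, $\bar\Gamma(5)$ has index $|PSL_2(\mathbb F_5)|=60$. So $\mathcal N=\bar\Gamma(5)$. The image in $PU(2)$ is nontrivial, since $U_T$ is not scalar; as $A_5$ is simple, the image is $\cong A_5$ and the kernel is exactly $\bar\Gamma(5)$.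

**Step 5: when two cusp values agree.** An element of the image that stabilizes $\mathbb Ce_1$ also stabilizes its orthogonal complement $\mathbb Ce_2$. So the stabilizer of $\mathbb Ce_1$ is a finite group of classes of diagonal matrices, hence cyclic. It contains $\bar T$, of order $5$, and cyclic subgroups of $A_5$ have order at most $5$, so it is $\langle\bar T\rangle$. Therefore $f(\gamma)=f(\gamma')$ iff $\gamma^{-1}\gamma'\in\langle T\rangle\bar\Gamma(5)$, which means $\gamma'\equiv\pm\gamma T^k\pmod5$ for some $k$, which means that the first columns agree mod $5$ up to sign. Every nonzero vector mod $5$ is the first column of some $\gamma$, by surjectivity onto $SL_2(\mathbb F_5)$. So there are $24/2=12$ values.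

**Step 6: the values.** They form the orbit of $f(1)=0$, where in this formula $1$ is the identity matrix. On $z=u_1/u_0$, $T$ acts by $z\mapsto\zeta_5z$ (the ratio of its entries is $e(\frac{12}{60})$), and $S$ by $z\mapsto\frac{1-\phi z}{\phi+z}$, as $\sin\frac{2\pi}5/\sin\frac\pi5=2\cos\frac\pi5=\phi$. The normalizer of $\langle\bar T\rangle$ in $A_5$ has order $10$. An element of it outside $\langle\bar T\rangle$ permutes the fixed points $0,\infty$ of $\bar T$ and, by Step 5, does not fix $0$. So it swaps them, and the orbit contains $\infty$. Hence it contains $S(0)=\frac1\phi$, $S(\infty)=-\phi$ and their rotations by $\zeta_5$. With $0,\infty$ these are twelve distinct points, so the orbit is $V$. $\square$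

Compare with Section 1. The class of $\frac01$ has value $S(0)=\frac1\phi$, the limit at $q=1$. The class of $\frac15$ is that of $(1,0)$, with value $0$. For $\frac12=ST^{-2}S(\infty)$ the value is $S(\zeta_5^{-2}/\phi)=\frac{\phi(1-\zeta_5^3)}{\phi^2+\zeta_5^3}$. This equals $-\zeta_5^3\phi$, because $1-\zeta_5^3=-\zeta_5^3(\phi^2+\zeta_5^3)$ amounts to $1+\zeta_5=-\zeta_5^3\phi$ (use $\phi^2-1=\phi$ and $\zeta_5^6=\zeta_5$), and both sides of that are $\phi e^{i\pi/5}$. For $\frac25=ST^{-3}ST^{-2}S(\infty)$ the value is $S(\zeta_5^{-3}\cdot(-\zeta_5^3\phi))=S(-\phi)=\infty$. All four agree with the hand computation.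

## 7. A linear form that is tiny on the slit $\delta\in i(0,\rho]$

Fix $\gamma=\begin{pmatrix}c&c'\\m&m'\end{pmatrix}\in SL_2(\mathbb Z)$, and let $u=U_\gamma e_1$, $u'=U_\gamma e_2$,
$$L_p(\delta)=u_0\,q^{1/5}P_p-u_1Q_p,\qquad L'_p(\delta)=u_0'\,q^{1/5}P_p-u_1'Q_p .$$
(The prime on $L'_p$ is a label, not a derivative.) These are entire in $\delta$. On $\overline D$ we have $|q^{1/5}|\le1.01$, and $|u_0|+|u_1|\le\sqrt2$, likewise for $u'$. As $1.01\sqrt2\le e^A$, Lemma 2 gives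
$$|L_p|,|L'_p|\le\phi^Ke^{14A+K/5}\quad\text{on }\overline D. \tag{12}$$

**Lemma 4.** For $\delta=i\varepsilon$, $0<\varepsilon\le\rho$: $|L_p|\le\phi^{-K}e^{16A+K/5}$.

**Step 1: move to the cusp.** The aim is to replace the coefficients $X_0,X_1$ in (10) by the constants $u_0,u_1$. Let $\tau'=\gamma^{-1}\tau=\frac{m'\tau-c'}{-m\tau+c}$. With $\tau=\frac cm+i\varepsilon$ the numerator is $\frac1m+im'\varepsilon$ and the denominator is $-im\varepsilon$, so $\tau'=-\frac{m'}m+\frac i{m^2\varepsilon}$. With $q'=e(\tau')$ we have $|q'|=e^{-2\pi/(m^2\varepsilon)}\le e^{-2\pi K/\sigma}=e^{-200\pi K}$. Multiply the second identity in (10), $k=p$, by $q^{11/60}$. Since $q^{11/60}X_0=q^{1/5}\mathbf X_0$ and $q^{11/60}X_1=\mathbf X_1$, we get $q^{1/5}P_p\mathbf X_0-Q_p\mathbf X_1=q^{11/60}E_p$. Now $\mathbf X(\tau)=U_\gamma\mathbf X(\tau')=q'^{-1/60}\big(G(q')u+q'^{1/5}H(q')u'\big)$, so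
$$q'^{-1/60}\big(G(q')L_p+q'^{1/5}H(q')L'_p\big)=q^{11/60}E_p .$$

**Step 2: isolate $L_p$.** For $|x|\le\frac1{100}$, $\prod_{i\ge1}(1-|x|^i)\ge1-\sum_{i\ge1}|x|^i\ge1-2|x|$, hence $|G(x)-1|,|H(x)-1|\le\frac{2|x|}{1-2|x|}\le3|x|$. In particular $|G(q')|\ge\frac12$ and $|H(q')|\le2$. As $|q|<1$, $|q^{11/60}E_p|\le|X_{p+1}(q)|$. With (12),
$$|L_p|\le2|q'|^{1/60}|X_{p+1}(q)|+4e^{-40\pi K}\phi^Ke^{14A+K/5}, \tag{13}$$
and the last term is at most $\frac12\phi^{-K}e^{16A}$, since $8\phi^{2K}e^{K/5-40\pi K}\le1$. It remains to bound $X_{p+1}(q)$ near the root of unity.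

**Step 3: lower bounds for $(q;q)_j$.** Let $y=e^{-2\pi\varepsilon}$, so $q=\zeta y$, and $Y=y^{m^2}$. For $|z|=1$ the quantity $|1-\varrho z|^2/\varrho=\varrho+\varrho^{-1}-2\,\mathrm{Re}\,z$ decreases on $(0,1]$, so
$$|1-\varrho_1z|\ge(\varrho_1/\varrho_2)^{1/2}|1-\varrho_2z|\qquad(0<\varrho_1\le\varrho_2\le1). \tag{14}$$
Let $j=lm+r$, $0\le r<m$. For a complete block $b\ge1$, (14) with $\varrho_1=y^{bm+s}$, $\varrho_2=y^{bm}$ gives
$$\prod_{s=1}^{m-1}|1-\zeta^sy^{bm+s}|\ge y^{m(m-1)/4}\prod_{s=1}^{m-1}|1-\zeta^sy^{bm}|\ge Y^{1/4}\,\frac{1-Y^b}{1-y^{bm}},$$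
and for $b=0$ the product is at least $Y^{1/4}m$. Multiply the blocks $b=0,\dots,l-1$ and the factors $1-y^{bm}$, $1\le b\le l$: for $l\ge1$,
$$|(q;q)_{lm}|\ge Y^{l/4}\,m(1-y^{lm})\,(Y;Y)_{l-1}\ge Y^{l/4}(Y;Y)_l,$$
because $m(1-z)\ge1-z^m$ for $z=y^{lm}\in(0,1)$, and $z^m=Y^l$. For $l=0$ this is trivial. For the remaining factors use (14) with $\varrho_2=1$ and Lemma 1:
$$\prod_{s=1}^r|1-\zeta^sy^{lm+s}|\ge\prod_{s\le r}y^{(lm+s)/2}|1-\zeta^s|\ge Y^{(l+1)/2}e^{-3A},$$
since $\sum_{s\le r}\frac{lm+s}2\le\frac{lm^2}2+\frac{m^2}4$. Altogether $|(q;q)_j|\ge Y^{3l/4+1/2}e^{-3A}(Y;Y)_l$.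

**Step 4: compare $X_{p+1}(q)$ with a series in the real variable $Y$.** Since $p+1\ge Km$ and $j\ge lm$, $|q^{j^2+(p+1)j}|\le Y^{l^2+Kl}$. Each $l$ comes from $m\le e^A$ values of $j$, and $Y^{(K-3/4)l}\le Y^{(K-1)l}$, so
$$|X_{p+1}(q)|\le m\,e^{3A}Y^{-1/2}\sum_{l\ge0}\frac{Y^{l^2+(K-1)l}}{(Y;Y)_l}\le e^{4A}Y^{-1/2}X_{K-1}(Y).$$

**Step 5: bound $X_{K-1}(Y)$.** For $0<Y<1$ all terms in the first identity of (10) are nonnegative, so $X_{K-1}(Y)\le G(Y)/Q_{K-1}(Y)$. By (8), $Q_{K-1}$ has nonnegative coefficients with sum $Q_{K-1}(1)=F_K$. Its degree is at most $\max_jj(K-1-j)\le K^2/4$, since the $j$-th term has degree $j^2+j(K-1-2j)$. As $\varepsilon m^2\le\sigma/K$, $Y\ge e^{-2\pi\sigma/K}$, and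
$$Q_{K-1}(Y)\ge Y^{K^2/4}F_K\ge e^{-\frac\pi2\sigma K}\phi^{K-2}.$$
For $G(Y)$ apply (11) at $\tau=i/(\varepsilon m^2)$, so that $-1/\tau=i\varepsilon m^2$ and $Y=e(i\varepsilon m^2)$. With $q_0=e^{-2\pi/(\varepsilon m^2)}=|q'|$,
$$G(Y)=Y^{1/60}q_0^{-1/60}\tfrac2{\sqrt5}\big[\sin\tfrac{2\pi}5\,G(q_0)+\sin\tfrac\pi5\,q_0^{1/5}H(q_0)\big]\le|q'|^{-1/60},$$
since $\frac2{\sqrt5}\sin\frac{2\pi}5<0.851$ and $q_0\le e^{-200\pi K}$. The large factor $|q'|^{-1/60}$ is exactly cancelled by $|q'|^{1/60}$ in (13).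

**Step 6: collect.** With $Y^{-1/2}\le e^{\pi\sigma/K}\le1.04$ and $e^{\pi\sigma K/2}\le e^{K/50}$, the first term of (13) is at most $2\cdot1.04\,\phi^2e^{4A}\phi^{-K}e^{K/50}$. As $2.08\,\phi^2<e^2\le e^A$, it is at most $e^{5A+K/5}\phi^{-K}\le\frac12e^{16A+K/5}\phi^{-K}$. Adding the second term of (13) proves the lemma. $\square$

## 8. From the slit to real frequencies by harmonic measure

**Proposition 5.** If $\delta\in\mathbb R$, $|\delta|\le\frac\rho{100}=\frac1{2\cdot10^6Am^2}$, $t=c/m+\delta$, $n=200Am$, then for all $v\ne w$ in $\widehat{\mathbb C}$: $\min\{d(S_n(v),f),d(S_n(w),f)\}\le16e^{-24A}/d(v,w)$, where $f=f(c/m)$ and $S_n$ is formed with $q=e(t)$.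

**Step 1: two constants.** Put $M_1=K\log\phi+16A+\frac K5$ and $M_0=-K\log\phi+16A+\frac K5$. By (12), $\log|L_p|\le M_1$ on $\overline D$. By Lemma 4, and by continuity at $0$, $\log|L_p|\le M_0$ on $i[0,\rho]$. We want a bound at real $\delta$. Unfold the slit: put $\delta=i\rho\mathsf w^2$, where $\mathsf w$ runs over the upper half $\Omega$ of the unit disc. Then $\mathsf w\in(-1,1)$ gives $\delta$ in the slit, and $|\mathsf w|=1$ gives $|\delta|=\rho$. Let
$$\omega(\mathsf w)=\frac2\pi\arg\frac{1+\mathsf w}{1-\mathsf w}=\frac2\pi\arctan\frac{2\,\mathrm{Im}\,\mathsf w}{1-|\mathsf w|^2}.$$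
Since $\frac{1+\mathsf w}{1-\mathsf w}$ maps $\Omega$ into the open first quadrant, $(-1,1)$ into the positive reals and the open semicircle into the positive imaginary axis, $\omega$ is harmonic in $\Omega$ with values in $[0,1]$, equal to $0$ on $(-1,1)$ and to $1$ on the open semicircle.

**Step 2: the maximum principle.** The function $\Psi=\log|L_p(i\rho\mathsf w^2)|-M_0-(M_1-M_0)\omega$ is subharmonic in $\Omega$ (or identically $-\infty$, when there is nothing to prove), and it is bounded above by $M_1-M_0$. At every boundary point except possibly $\pm1$ its $\limsup$ is at most $0$: on $(-1,1)$ because $\log|L_p|\le M_0$ there, on the semicircle because $\log|L_p|\le M_1$. To remove $\pm1$, let $\kappa>0$ and add $\kappa\log\frac{|1-\mathsf w^2|}4$, which is harmonic and negative in $\Omega$ and tends to $-\infty$ at $\pm1$. The sum has $\limsup\le0$ at all boundary points, so it is $\le0$ in $\Omega$. Letting $\kappa\to0$, $\Psi\le0$.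

**Step 3: evaluate at real $\delta$.** If $0<|\delta|\le\frac\rho{100}$ is real, $-i\delta/\rho$ is not a positive real, so it has a square root $\mathsf w\in\Omega$, with $|\mathsf w|\le\frac1{10}$. Then $\omega\le\frac2\pi\cdot\frac{0.2}{0.99}<\frac17$. For $\delta=0$ the bound $M_0$ holds directly. As $M_1-M_0=2K\log\phi$ and $\frac57\log\phi-\frac15>0.14$,
$$\log|L_p|\le M_0+\tfrac27K\log\phi=16A+\tfrac K5-\tfrac57K\log\phi\le16A-0.14K=-12A\qquad(p=n-1,n).$$

**Step 4: one row is small, so the other is large.** Let $\tilde P=(\tilde P_{n-1},\tilde P_n)$, $Q=(Q_{n-1},Q_n)$, $L=u_0\tilde P-u_1Q=(L_{n-1},L_n)$ and $L^\perp=\bar u_1\tilde P+\bar u_0Q$. The matrix $\begin{pmatrix}u_0&-u_1\\\bar u_1&\bar u_0\end{pmatrix}$ is unitary, and $|\det(\tilde P,Q)|=1$ by (3) since $|q|=1$. So $1=|\det(L,L^\perp)|\le\|L\|\,\|L^\perp\|$. As $\|L\|\le\sqrt2\,e^{-12A}$, we get $\|L^\perp\|\ge e^{12A}/\sqrt2$.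

**Step 5: at most one of two separated points can escape.** Represent $v,w$ by unit vectors, so $|\det(v,w)|=\frac12d(v,w)$, and for a row $\ell$ write $\ell\cdot v=\ell_1v_1+\ell_2v_2$. Direct expansion gives $(\ell\cdot v)w-(\ell\cdot w)v=\det(v,w)(-\ell_2,\ell_1)^T$, hence $\max(|\ell\cdot v|,|\ell\cdot w|)\ge\frac12|\det(v,w)|\,\|\ell\|=\frac14d(v,w)\|\ell\|$. Take $\ell=L^\perp$ and let $v$, say, attain the maximum. Since $S_n(v)=[\tilde P\cdot v:Q\cdot v]$ and $f=[u_1:u_0]$ with $\|u\|=1$, the numerator of the chordal distance is $2|u_0\tilde P\cdot v-u_1Q\cdot v|=2|L\cdot v|$. By unitarity $|\tilde P\cdot v|^2+|Q\cdot v|^2=|L\cdot v|^2+|L^\perp\cdot v|^2$. Therefore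
$$d(S_n(v),f)=\frac{2|L\cdot v|}{(|L\cdot v|^2+|L^\perp\cdot v|^2)^{1/2}}\le\frac{2\sqrt2\,e^{-12A}}{\frac14d(v,w)\,e^{12A}/\sqrt2}=\frac{16\,e^{-24A}}{d(v,w)}.\qquad\square$$

**Proof of Theorem 2(i).** Let $d_i\ge5$ and $a_{i+1}\ge2\cdot10^6A_i$. Then $0<c_i<d_i$ and $|t-\frac{c_i}{d_i}|<\frac1{a_{i+1}d_i^2}\le\frac1{2\cdot10^6A_id_i^2}$, so Proposition 5 applies with $c/m=c_i/d_i$ and $A=A_i$. By Lemma 3, $f(c_i/d_i)$ is a function of $\pm(c_i,d_i)\bmod5$, bijective onto $V$. This is (i). $\square$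

**Proof of Theorem 2(ii).** Let $R$ converge generally to $g$ with sequences $v_n,w_n$, so $d(v_n,w_n)\ge\kappa>0$ for large $n$. Along $n=200A_id_i$, with $i$ as in (i), one of $S_n(v_n),S_n(w_n)$ is within $16\kappa^{-1}e^{-24A_i}$ of $f_i$. This bound tends to $0$ since $A_i\ge i$, while both sequences tend to $g$. So $f_i\to g$ along these $i$. As $V$ is finite, $g\in V$ and $f_i=g$ eventually. If two values $f_i$ each occur infinitely often among such $i$, general convergence is therefore impossible, and with it classical convergence. $\square$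

## 9. Digits that beat the digit sum, in every class modulo 5

**Lemma 6.** Let $B\ge1$ and $x\in\mathbb F_5^2\setminus\{0\}$. For a.e. $t\in(0,1)$ there are infinitely many $i$ with $(c_i,d_i)\equiv x\pmod5$ and $a_{i+1}\ge BA_i$.

**Step 1: steering to a prescribed class with three digits.** Let $M_i=\begin{pmatrix}c_{i-1}&c_i\\d_{i-1}&d_i\end{pmatrix}$ and $Z(a)=\begin{pmatrix}0&1\\1&a\end{pmatrix}$. Then $M_{i+1}=M_iZ(a_{i+1})$, $\det M_i=\pm1$, and $(c_i,d_i)^T=M_ie_2$. I claim that every nonzero $z=(z_1,z_2)\in\mathbb F_5^2$ equals $Z(\alpha_1)Z(\alpha_2)Z(\alpha_3)e_2$ for some $\alpha_k\in\{1,\dots,5\}$. First, $Z(\alpha_2)Z(\alpha_3)e_2=(\alpha_3,1+\alpha_2\alpha_3)$ realizes all $(p,p')$ with $p\ne0$: take $\alpha_3\equiv p$, then solve for $\alpha_2$. Second, $Z(\alpha_1)(p,p')=(p',p+\alpha_1p')$ equals $z$ iff $p'=z_1$ and $p=z_2-\alpha_1z_1$. If $z_1\ne0$, choose $\alpha_1$ with $z_2-\alpha_1z_1\ne0$. If $z_1=0$, then $p=z_2\ne0$ automatically.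 Applying the claim to $z=M_i^{-1}x$ with a fixed rule of choice, we get $\mathcal F_i$-measurable $\alpha_1,\alpha_2,\alpha_3\in\{1,\dots,5\}$ such that $a_{i+k}=\alpha_k$ $(k\le3)$ forces $(c_{i+3},d_{i+3})\equiv x$.

**Step 2: the events.** For $r\ge1$ and $i=4r$ let $\Lambda_r$ be the event that $a_{i+k}=\alpha_k$ for $k\le3$ and $a_{i+4}\ge B(A_i+15)$. On $\Lambda_r$ we have $A_{i+3}\le A_i+15$, so the index $i+3$ has the two required properties. Also $\Lambda_r\in\mathcal F_{4(r+1)}$. By (5) each prescribed digit has conditional probability at least $\frac1{6\cdot7}=\frac1{42}$, and by (4)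
$$\mathbb P(\Lambda_r\mid\mathcal F_{4r})\ge\frac{42^{-3}}{\lceil B(A_{4r}+15)\rceil}\ge\frac{c_B}{A_{4r}},\qquad c_B=\frac{42^{-3}}{16B+1},$$
because $\lceil B(A+15)\rceil\le16BA+1\le(16B+1)A$ for $A\ge1$. Recall Lévy's conditional Borel–Cantelli lemma: if $\Lambda_r\in\mathcal G_{r+1}$ for a filtration $(\mathcal G_r)$ and $\sum_r\mathbb P(\Lambda_r\mid\mathcal G_r)=\infty$ a.s., then a.s. infinitely many $\Lambda_r$ occur. With $\mathcal G_r=\mathcal F_{4r}$ it remains to show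
$$\sum_r\frac1{A_{4r}}=\infty\quad\text{a.s.} \tag{15}$$

**Step 3: $A_{2^{j+1}}$ is of order at most $j2^j$ with high probability.** The digits have infinite mean, so we truncate. Fix $\epsilon\in(0,\frac14)$ and for $j\ge2$ let $M=2^{j+1}$, $\Theta=4M/\epsilon$. By (4), $\mathbb P(\exists k\le M:a_k>\Theta)\le M\cdot\frac2\Theta=\frac\epsilon2$. By (5),
$$\mathbb E\sum_{k\le M}a_k1_{a_k\le\Theta}\le M\sum_{k\le\Theta}k\cdot\frac2{k(k+1)}=M\sum_{k\le\Theta}\frac2{k+1}\le2M\log(\Theta+1)\le C_\epsilon j2^j .$$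
By Markov's inequality with $C'_\epsilon=2C_\epsilon/\epsilon$, the truncated sum exceeds $C'_\epsilon j2^j$ with probability at most $\frac\epsilon2$. So $\mathrm{good}_j=\{A_{2^{j+1}}\le C'_\epsilon j2^j\}$ has probability at least $1-\epsilon$, for every $j\ge2$.

**Step 4: enough scales are good.** The interval $[2^j,2^{j+1})$ contains $2^j/4$ multiples of $4$, and $A_{4r}\le A_{2^{j+1}}$ for each of them. So on $\mathrm{good}_j$
$$\sum_{2^j\le4r<2^{j+1}}\frac1{A_{4r}}\ge\frac{2^j/4}{C'_\epsilon j2^j}=\frac{c_\epsilon}j,\qquad c_\epsilon=\frac1{4C'_\epsilon}.$$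
Let $\ell_J=\sum_{j=2}^J\frac1j$. The variable $\sum_{j=2}^J\frac1j1_{\mathrm{good}_j^c}$ has mean at most $\epsilon\ell_J$, so by Markov it is at least $\frac12\ell_J$ with probability at most $2\epsilon$. Hence $\mathbb P\big(\sum_{j=2}^J\frac1j1_{\mathrm{good}_j}\ge\frac12\ell_J\big)\ge1-2\epsilon$ for every $J$. The event that this holds for infinitely many $J$ has probability at least $1-2\epsilon$, since $\mathbb P(\limsup)\ge\limsup\mathbb P$. On it $\sum_r1/A_{4r}\ge\frac{c_\epsilon}2\ell_J$ for infinitely many $J$, so the sum is infinite. Let $\epsilon\to0$ to get (15). $\square$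

## 10. Divergence almost everywhere, and twelve limit points

**Proof of Theorem 1.** Apply Lemma 6 with $B=2\cdot10^6$ to $x=(1,0)$ and $x'=(2,0)$. These satisfy $x\ne\pm x'$ in $\mathbb F_5^2$, so $f(x)\ne f(x')$ by Lemma 3. Since $d_i\ge F_{i+1}\ge5$ for $i\ge5$, for a.e. $t$ there are infinitely many $i$ with $d_i\ge5$, $a_{i+1}\ge2\cdot10^6A_i$ and $f_i=f(x)$, and infinitely many with $f_i=f(x')$. By Theorem 2(ii), $R(e(t))$ diverges in the general and in the classical sense. $\blacksquare$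

The map $t\mapsto e(t)$ carries Lebesgue measure to normalized arc length, so $R$ diverges, in both senses, almost everywhere on the unit circle.

**Proof of Theorem 2(iii).** For the measure statement, apply Lemma 6 with $B=2\cdot10^6$ to all nonzero $x\in\mathbb F_5^2$: for a.e. $t$, every $f\in V$ equals $f_i$ for infinitely many $i$ as in (i).

For the category statement, fix $x$ and $N$, and consider the set of irrational $t$ having some $i\ge N$ with $d_i\ge5$, $(c_i,d_i)\equiv x$ and $a_{i+1}\ge2\cdot10^6A_i$. The conditions involve only $a_1,\dots,a_{i+1}$, so the set is a union of cylinders, hence relatively open in the irrationals. It is dense: given any cylinder, extend it to length at least $\max(N,5)$, steer to the class $x$ with three digits as in Step 1 of Lemma 6, then choose one large digit. Intersecting over the finitely many $x$ and all $N$ gives a residual set, since the irrationals themselves are residual in $(0,1)$.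

For all these $t$, two different values (indeed all twelve) occur infinitely often, so (ii) gives divergence in both senses.

For the limit points, apply (i) with $v=0$, $w=\infty$, where $d(v,w)=2$. Since $S_n(0)=R_n$ and $S_n(\infty)=R_{n-1}$, one of $R_{n-1},R_n$ with $n=200A_id_i$ lies within $8e^{-24A_i}$ of $f_i$. Given $f\in V$, let $i$ run through the infinitely many admissible indices with $f_i=f$. Then $8e^{-24A_i}\to0$, and $f$ is a limit point of $(R_n(e(t)))$. $\blacksquare$
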